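# Intersecting families of $\omega$-sets in a subspace of dimension $k$

## 1. Cutting the coordinates into positive blocks

Let $F$ be a nonempty family of $\omega$-element subsets of a finite set $[n]$. Identify each set with its $(0,1)$-vector in $\mathbb R^n$, so that $x_j=1$ means $j\in x$. Let $V$ be the linear span of $F$ and $k=\dim V$; we also write $\dim F=k$. For each $j$ let $v_j\in V^*$ be the functional $x\mapsto x_j$ restricted to $V$. Put $J_0=\{j:v_j\ne0\}$ (the elements covered by $F$), $n_0=|J_0|$, and
$$\sigma=\frac1\omega\sum_{j\in J_0}v_j .$$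
Two facts are immediate. The $v_j$, $j\in J_0$, span $V^*$, because a vector of $V$ with all coordinates zero is zero. And $\sigma=1$ on every member of $F$; in particular $\sigma\neq0$.

We now choose disjoint index sets $T_0,T_1,\dots,T_t\subset J_0$, which we call **blocks**.

**The block $T_0$.** Recall Carathéodory's theorem for cones: a nonzero vector that is a nonnegative combination of finitely many vectors is a combination, with all coefficients positive, of a linearly independent subfamily. (Take a combination with the fewest positive coefficients; if the vectors used were dependent, subtracting a multiple of the dependence would make one more coefficient vanish.) Apply it to $\sigma$. We get $T_0\subset J_0$ with $\{v_j\}_{j\in T_0}$ linearly independent and $\sigma=\sum_{j\in T_0}a_jv_j$, all $a_j>0$.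

**The block $T_i$, $i\ge1$.** Suppose $T_0,\dots,T_{i-1}$ are chosen and let $U$ be the span of their $v_j$. If $U=V^*$, stop. Otherwise let $\bar v_j$ be the image of $v_j$ in $V^*/U$. Since $\sum_{J_0}v_j=\omega\sigma\in U$, we have $\sum_{\bar v_j\ne0}\bar v_j=0$, and this sum is not empty. So there are nonempty subsets of $\{j:\bar v_j\ne 0\}$ that carry a linear relation with all coefficients positive; let $T_i$ be an inclusion-minimal one, with relation $\sum_{T_i}a_j\bar v_j=0$, $a_j>0$. It is disjoint from the earlier blocks, whose $\bar v_j$ vanish.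

The relation on $T_i$ is unique up to scaling. Indeed, let $(b_j)$ be another one, not proportional to $(a_j)$; after a sign change some $b_j>0$. Put $\theta=\min_{b_j>0}a_j/b_j$. Then $(a_j-\theta b_j)$ is a nonzero nonnegative relation with smaller support, against minimality. Hence $\{\bar v_j\}_{T_i}$ has rank $|T_i|-1$. Also $|T_i|\ge2$, since a single nonzero vector satisfies no positive relation.

Each step enlarges $U$, so the construction ends with span $V^*$. On $V$ we have
$$\sum_{j\in T_0}a_jx_j=\sigma,\qquad \sum_{j\in T_i}a_jx_j=\lambda_i\quad(1\le i\le t),\tag{1}$$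
where $\lambda_i$ is a linear form in the variables $x_j$, $j\in T_0\cup\dots\cup T_{i-1}$. Write $\tau_i=|T_i|$, $T=\bigcup T_i$, $N=|T|$. Counting ranks,
$$k=\tau_0+\sum_{i\ge1}(\tau_i-1),\qquad N=k+t\le n_0,\qquad \tau_0\ge1,\quad \tau_i\ge2\ (i\ge1).\tag{2}$$

For $x\in F$ put $x^i=x\cap T_i$. Since $\{v_j\}_{j\in T}$ spans $V^*$, the vector $(x^0,\dots,x^t)$ determines $x$. The positivity in (1) gives more. Let $x\ne y$ be in $F$ and let $i$ be the first index with $x^i\ne y^i$. The right-hand sides in (1) for block $i$ agree at $x$ and $y$, and the coefficients on the left are positive, so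
$$x^i \text{ and } y^i \text{ are incomparable under inclusion.}\tag{3}$$

**Example 1.** Let $\omega=3$ and let $F$ consist of the six sets formed by a $2$-subset of $\{1,2,3\}$ and one element of $\{4,5\}$. On $V$ we have $x_4+x_5=\frac12(x_1+x_2+x_3)$, and $k=4$: the vectors $e_1+e_2+e_4$, $e_1+e_3+e_4$, $e_2+e_3+e_4$, $e_5-e_4$ of $V$ are independent. Here $\sigma=x_4+x_5$, so $T_0=\{4,5\}$ is allowed. On $V\cap\{x_4=x_5=0\}$ the only relation is $x_1+x_2+x_3=0$, so $T_1=\{1,2,3\}$, $t=1$, $N=5=k+t$.

**Example 2.** Let $F$ be all sets $\{c\}\cup S$ with $S$ a $2$-subset of $\{1,2,3,4\}$. Again $k=4$ and $|F|=6$. Now $\sigma=x_c=\frac12(x_1+x_2+x_3+x_4)$. One may take $T_0=\{1,2,3,4\}$, $t=0$; or $T_0=\{c\}$, $T_1=\{1,2,3,4\}$, $t=1$. Blocks are not unique.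

**Example 3.** Let $F$ be the eight transversals of three disjoint pairs, $\omega=3$. On $V$ the three pair sums agree with $\sigma$, $k=4$, and the blocks can be taken to be the three pairs, $t=2$, $N=6$.

The purpose of the blocks is to bound $|F|$ from above, in terms of $k$ and $\omega$, when the members of $F$ pairwise intersect. Examples 1 and 2 are pairwise intersecting, Example 3 is not. We shall use (1) twice: through (3), in a random chain argument, and as linear relations in an algebra of polynomials on $F$.

## 2. Intersecting families of bounded dimension, and the function $g$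

Let $E(n)=\{0,1\}^n$ and let $E(n,w)$ be the set of its vectors with exactly $w$ ones. A set $A\subset E(n)$ is **intersecting** if $\langle x,y\rangle\ge1$ for all $x,y\in A$. For positive integers $\omega,k\le n$ put
$$J(n,k,\omega)=\max\{|A|:A\subset E(n,\omega),\ A\text{ intersecting},\ \dim(A)\le k\},$$
and for $1\le k\le m$, $0\le w\le m$ put
$$M(m,k,w)=\max|U_k\cap E(m,w)|,$$
the maximum over all $k$-dimensional subspaces $U_k\subset\mathbb R^m$. For instance $M(6,4,3)\ge8$ by Example 3, and $J(5,4,3)\ge6$ by Example 1.

We use two known results. The theorem of Ahlswede, Aydinian and Khachatrian says, for $\omega,k\le n$, that $M(n,k,\omega)=M(n,k,n-\omega)$, and that for $\omega\le n/2$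
$$M(n,k,\omega)=\begin{cases}\binom{k}{\omega} & 2\omega\le k,\\ \binom{2(k-\omega)}{k-\omega}2^{2\omega-k} & k\le 2\omega\le 2(k-1),\\ 2^{k-1} & k-1\le \omega.\end{cases}\tag{4}$$
The Erdős–Ko–Rado theorem says $J(n,n,\omega)=J(n,n-1,\omega)=\binom{n-1}{\omega-1}$ for $2\omega\le n$.

Conjecture 2 of "Intersection Theorems Under Dimension Constraints" asks whether
$$J(n,k,\omega)=M(n-1,k,\omega-1)\qquad\text{for } k\le n-1,\ \omega\le n/2 .$$
In words: is it best to put one common element into all sets, and then choose the remaining $(\omega-1)$-sets optimally for the dimension, with no intersection condition? The answer is yes.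

Throughout, $d=\omega-1$, and $\binom ab=0$ if $b<0$ or $b>a$. A family is a **star** if all its members share an element. For $\omega\ge2$, $k\ge1$ put
$$g(k)=\begin{cases}2^{k-1}& k\le \omega,\\ 2^{2d-k}\binom{2(k-d)}{k-d}& \omega\le k\le 2d,\\ \binom kd& k\ge \max(2d,2).\end{cases}\tag{5}$$
The definitions agree where they overlap: at $k=\omega=d+1$ the middle line is $2^{d-1}\cdot2=2^{k-1}$, and at $k=2d$ it is $\binom{2d}{d}$; for $\omega=k=2$ all three lines give $2$. The function $g$ is strictly increasing: in the middle range, with $q=k-d$,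
$$\frac{g(k+1)}{g(k)}=\frac12\cdot\frac{(2q+2)(2q+1)}{(q+1)^2}=2-\frac1{k-d+1}>1,$$
and the other two ranges are clear since $d\ge1$.

**Theorem 1.** Let $\omega\ge2$, and let $F$ be a nonempty intersecting family of $\omega$-subsets of a finite set (of any size) with $\dim F\le k$. Then $|F|\le g(k)$. Consequently $J(n,k,\omega)=M(n-1,k,\omega-1)$ for all $k\le n-1$, $1\le\omega\le n/2$.

**Theorem 2.**
(a) (All parameters.) $J(n,k,\omega)=M(n-1,k,\omega-1)$ if $\omega\le n/2$, $k\le n-1$; $J(n,n,\omega)=\binom{n-1}{\omega-1}$ if $\omega\le n/2$; $J(n,k,\omega)=M(n,k,n-\omega)$ if $\omega>n/2$.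
(b) Let $\omega\ge2$ and $k\ge2\omega$. If $F$ is intersecting, $\omega$-uniform, $\dim F\le k$ and $|F|=\binom k{\omega-1}$, then $F=\{\{c\}\cup S:S\in\binom K{\omega-1}\}$ with $|K|=k$, $c\notin K$.
(c) If $\omega+1\le k\le 2\omega-1$ (and $n\ge 2\omega-1$), there is a non-star family attaining $g(k)$. If $k\le\omega$, every family attaining $g(k)=2^{k-1}$ is a star.

**Why $|F|\le g(k)$ is enough.** For $\omega=1$ an intersecting family is a single set, and $J(n,k,1)=1=M(n-1,k,0)$. Let $\omega\ge2$ and $\omega\le n/2$. Then $1\le d\le(n-1)/2$, and (4) with $(n-1,k,d)$ reads $M(n-1,k,d)=g(k)$: third line for $k\le\omega$, middle line for $\omega\le k\le2d$, first line for $k\ge2d$. So the bound $|F|\le g(k)$ gives $J(n,k,\omega)\le M(n-1,k,d)$. For the converse, let $U\subset\mathbb R^{n-1}$ be a $k$-dimensional subspace attaining $M(n-1,k,d)$. The injective linear map $x\mapsto(\frac1d\sum_ix_i,\,x)$ sends $U$ to a $k$-dimensional space containing all $(1,x)$ with $x\in U\cap E(n-1,d)$. These vectors lie in $E(n,\omega)$ and share the first coordinate, so $J(n,k,\omega)\ge M(n-1,k,d)$.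

Since $g$ is nondecreasing, in proving $|F|\le g(k)$ we may assume $\dim F=k$ exactly.

**The case $\omega=2$ by hand.** Here $g(k)=k$. An intersecting graph is a star or a triangle. A star with $e$ edges has dimension $e$, since each edge has a private vertex, and a triangle has dimension $3$. So at most $k$ edges fit in dimension $k$; for $k=3$ the triangle ties with the star, and for $k\ge4$ only the star attains $k$.

**Shifting does not respect dimension.** A sensible first attempt for intersecting families is to push them into a canonical shape by replacing one element by another. Take the four sets $cab,\ ca'b,\ cab',\ ca'b'$. They satisfy $cab-ca'b=cab'-ca'b'$ as vectors and span dimension $3$; here $\omega=3$ and $g(3)=4$. Replacing $b$ by $a$ wherever the result is a new $3$-set turns $ca'b$ into $ca'a$ and leaves the others. The new family $cab,\ caa',\ cab',\ ca'b'$ has dimension $4$: in a vanishing combination with coefficients $\alpha_1,\dots,\alpha_4$, coordinate $b$ gives $\alpha_1=0$, and then $a,a',b'$ give $\alpha_2+\alpha_3=\alpha_2+\alpha_4=\alpha_3+\alpha_4=0$, so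 all vanish. The constraint is destroyed by the first shift. Moreover, Example 1 is not a star and has $6=g(4)$ members, so stars are not the only optimum and no argument can show that non-stars are strictly worse for all $k$.

## 3. Dimension at most $\omega$: half a cube

*This step proves $|F|\le 2^{k-1}$, which is $g(k)$ for $k\le\omega$.* Choose $k$ of the functionals $v_j$ forming a basis of $V^*$, and call the coordinates $x_1,\dots,x_k$. Then $\sigma=\sum_{i\le k}c_ix_i$ on $V$ with $c\ne0$, and $\sigma=1$ on $F$. A member of $F$ is determined by $(x_1,\dots,x_k)$, so $F$ injects into $\{x\in\{0,1\}^k:c\cdot x=1\}$. Fix $i$ with $c_i\ne0$ and pair the points of the cube that differ only in coordinate $i$; at most one of each pair is a solution. So $|F|\le2^{k-1}$.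

The argument holds for every $k$, but for $k>\omega$ it is too weak (for $\omega=3$, $k=4$ it gives $8$ instead of $6$), because it sees only one relation and does not use intersection.

## 4. Random chains on the blocks

*This step turns (3) into a weighted count of $F$.* Put independent uniformly random linear orders on the blocks $T_0,\dots,T_t$. Let $C_i$ be the chain of initial segments of $T_i$ (including $\emptyset$ and $T_i$) and $D_i$ the chain of final segments. Say $x\in C$ if $x^i\in C_i$ for all $i$, and $x\in D$ if $x^i\in D_i$ for all $i$. Two sets in a chain are comparable, so by (3) at most one member of $F$ lies in $C$, and at most one in $D$.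

A **profile** is $u=(u_0,\dots,u_t)$ with $0\le u_i\le\tau_i$; put $|u|=\sum u_i$ and $p(u)=\prod_i\binom{\tau_i}{u_i}$. If $|x^i|=u_i$ for all $i$ we say $x$ has profile $u$; then $\Pr(x\in C)=1/p(u)$. Let $\alpha_u$ be the number of $x\in F$ with profile $u$, divided by $p(u)$. The expected number of members of $F$ in $C$ is $\sum_u\alpha_u$, so
$$\sum_u\alpha_u\le1,\qquad |F|=\sum_u\alpha_u\,p(u),\qquad \alpha_u=0\ \text{ unless }|u|\le\omega.\tag{6}$$
The last statement holds because $|x\cap T|\le\omega$.

In Example 1 with $T_0=\{4,5\}$, $T_1=\{1,2,3\}$ every member has profile $(1,2)$, $p(u)=2\cdot3=6$, and $\alpha_u=1$. In Example 3 every member has profile $(1,1,1)$ and $p(u)=8$.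

By (6), $|F|$ is at most the largest $p(u)$ with $|u|\le\omega$. Example 3 shows that this alone cannot suffice: there $p(u)=8>6=g(4)$. Only the intersection property excludes that family, and (6) has not used it. The next sections measure $p(u)$ and locate the profiles that are too large.

## 5. Products of binomial coefficients of given weight

For fixed $k$ and $0\le W\le k-1$ put
$$h(W)=2^{2W-k}\binom{2(k-W)}{k-W},\qquad \frac{h(W+1)}{h(W)}=\frac{2q}{2q-1}>1,\quad q=k-W,\ W+1\le k-1.\tag{7}$$
(The ratio is $4\cdot q^2/(2q(2q-1))$.) Note that $h(d)$ is the middle line of (5).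

**Lemma 1.** If $u_i\le\tau_i/2$ for all $i$, then $W=|u|\le k-1$ and $p(u)\le h(W)$. If moreover $\tau_i-2u_i\ge2$ for some $i$, then $p(u)\le\frac{2(k-W)-2}{2(k-W)-1}h(W)$.

*Proof.* The plan is to replace each factor by a central binomial coefficient and then merge these. Put $c_i=\tau_i-u_i\ge1$ and $\delta_i=\tau_i-2u_i\ge0$, so $\binom{\tau_i}{u_i}=\binom{2c_i-\delta_i}{c_i}$ and $\delta_i\le c_i$.

*Each factor.* For fixed $c$ and $0\le\delta\le c$ let $\varphi(\delta)=2^\delta\binom{2c-\delta}{c}$. Then $\varphi(\delta+1)/\varphi(\delta)=\frac{2(c-\delta)}{2c-\delta}\le1$. So $\binom{\tau_i}{u_i}\le2^{-\delta_i}\binom{2c_i}{c_i}$. If $\delta_i\ge2$, then $\varphi(\delta_i)\le\varphi(2)=\frac{2c_i-2}{2c_i-1}\varphi(0)$, which supplies the extra factor $\frac{2c_i-2}{2c_i-1}$.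

*Merging.* For $c,c'\ge1$, two terms of Vandermonde's identity give
$$\binom{2(c+c'-1)}{c+c'-1}\ge\binom{2c-1}{c}\binom{2c'-1}{c'-1}+\binom{2c-1}{c-1}\binom{2c'-1}{c'}=\frac12\binom{2c}{c}\binom{2c'}{c'},$$
since each of the four coefficients is half a central one. Applying this $t$ times,
$$\prod_{i=0}^t\binom{2c_i}{c_i}\le2^t\binom{2(\sum c_i-t)}{\sum c_i-t}.$$

*Bookkeeping.* By (2), $\sum c_i-t=N-W-t=k-W$, and this is at least $1$ because $\sum c_i\ge t+1$. Also $\sum\delta_i=N-2W=k+t-2W$. So $p(u)\le2^{-(k+t-2W)+t}\binom{2(k-W)}{k-W}=h(W)$. For the second claim, $c_i\le\sum_jc_j-t=k-W$, since the other $c_j$ are at least $1$, and $\frac{2c-2}{2c-1}$ increases with $c$. $\square$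

## 6. Two opposite chains: dimension at least $\omega+1$

**Proposition A.** If $F$ is intersecting and $\dim F=k\ge\omega+1$, then $|F|\le h(d)=2^{2d-k}\binom{2(k-d)}{k-d}$.

*Proof.* Let $m=k-d\ge2$. Call a profile $u$ *bad* if $|u|=\omega$ and all $u_i\le\tau_i/2$; all other profiles with $|u|\le\omega$ are *good*.

**Good profiles are small.** We show that for good $u$ there is a profile $u'$ with $|u'|\le d$, all $u_i'\le\lfloor\tau_i/2\rfloor$ and $p(u')\ge p(u)$. If $|u|=\omega$, some $u_i>\tau_i/2$. Lowering this entry by $1$ multiplies $p$ by $\frac{u_i}{\tau_i-u_i+1}\ge1$ and brings the weight to $d$. Afterwards (or at once, if $|u|\le d$) replace every entry $u_i>\tau_i/2$ by $\tau_i-u_i$; this keeps $p$ and lowers the weight. By Lemma 1 and (7), $p(u)\le h(|u'|)\le h(d)$.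

**Case 1: $\sum\lfloor\tau_i/2\rfloor<\omega$.** There are no bad profiles, and (6) gives $|F|\le h(d)$.

**Case 2: $\sum\lfloor\tau_i/2\rfloor\ge\omega$.** First we sharpen the good bound. Raise entries of $u'$ one at a time, keeping $u'_i\le\lfloor\tau_i/2\rfloor$, until $|u'|=d$. This is possible since $d<\sum\lfloor\tau_i/2\rfloor$, and it does not decrease $p$. At the end, the same inequality shows that some $u_i'\le\lfloor\tau_i/2\rfloor-1$, so $\tau_i-2u_i'\ge2$. By the second part of Lemma 1, $p(u)\le\frac{2m-2}{2m-1}h(d)$ for good $u$. For bad $u$, Lemma 1 and (7) give $p(u)\le h(\omega)=\frac{2m}{2m-1}h(d)$.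

The bad profiles exceed the target, so we must show that they carry at most half of the weight. Let $\beta=\sum_{u\text{ bad}}\alpha_u$. This is the probability that $C$ contains a member of $F$ with bad profile (a *bad member*), and by reversing the orders it is also the probability that $D$ does. Both events cannot happen together. Suppose $x\in C$ and $y\in D$ are bad members. Since $|x\cap T|=|y\cap T|=\omega$, both $x,y\subset T$. In each block $x^i$ is an initial and $y^i$ a final segment, each of length at most $\tau_i/2$, so they are disjoint. Hence $x\cap y=\emptyset$, contradicting that $F$ is intersecting (also when $x=y$, as $x\ne\emptyset$). So $2\beta\le1$, and by (6)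
$$|F|\le\beta\,\tfrac{2m}{2m-1}h(d)+(1-\beta)\,\tfrac{2m-2}{2m-1}h(d)\le h(d),$$
because the right side increases with $\beta$ and equals $h(d)$ at $\beta=\frac12$. $\square$

With Section 3 this proves $|F|\le g(k)$ for all $k\le\max(2d,\omega)$. In particular it covers $k=2d$, where the bound is $\binom{2d}d$. (For $\omega=2$ we have $2d=2=\omega$, which is in Section 3.)

**Where this stops.** Proposition A holds for all $k\ge\omega+1$, but it stops being sharp. At $k=2d+1$ it gives $\frac12\binom{2d+2}{d+1}=\binom{2d+1}d$, still $g(k)$. From $k=2d+1$ to $2d+2$ its bound grows by the factor $\frac{2d+3}{d+2}$, whereas $\binom kd$ grows only by $\frac{2d+2}{d+2}$. So at $k=2\omega$ it is strictly too large; for $d=1$, $k=4$ it gives $5$ instead of $4$.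

## 7. Polynomials of degree $\omega-1$ on $F$

For large $k$ we count functions. Let $\Pi_e$ be the space of restrictions to $F$ of real polynomials of degree at most $e$, with $\Pi_{-1}=0$.

**All functions have degree at most $d$.** For $y\in F$ put $\psi_y(x)=\prod_{l=1}^d(\langle x,y\rangle-l)$. If $x\in F$ and $x\ne y$, then $1\le\langle x,y\rangle\le\omega-1=d$, so $\psi_y(x)=0$; and $\psi_y(y)=d!\ne0$. So the $\psi_y$ span all functions on $F$, and
$$|F|=\dim\Pi_d.\tag{8}$$

**The plain dimension count misses.** In a basis $x_1,\dots,x_k$ of $V^*$ made of coordinates, the relation $\sum c_ix_i=1$ on $F$ eliminates one variable, and $x_i^2=x_i$ makes everything multilinear. So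
$$|F|\le\sum_{e\le d}\binom{k-1}e=\binom kd+\sum_{e\le d-2}\binom{k-1}e,$$
since the terms $e=d,d-1$ add up to $\binom kd$. This is exact for $d=1$, but for $d=2$ it is too large by exactly $1$, and for larger $d$ by more. What is missing is that a relation also kills its multiples in higher degrees. A relation with few variables kills little: $x_1+x_2=1$ merely removes a variable. The blocks record how long the relations are, and the following lemma counts what they kill.

Let $B_\tau(z)=\sum_rB_{\tau,r}z^r$, where $B_{\tau,r}$ is the number of $\pm1$ paths of length $\tau$ from $0$ that stay $\ge0$ and have exactly $r$ down-steps (**ballot paths**). By the reflection principle $B_{\tau,r}=\binom\tau r-\binom\tau{r-1}$ for $r\le\tau/2$, and $B_{\tau,r}=0$ otherwise. For example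
$$B_1=1,\quad B_2=1+z,\quad B_3=1+2z,\quad B_4=1+3z+2z^2 .$$

**Lemma 2.** For all $e$, $\ \dim\Pi_e/\Pi_{e-1}\le[z^e]\prod_{i=0}^tB_{\tau_i}$.

*Proof.* **A presentation.** Since $\{v_j\}_{j\in T}$ spans $V^*$, every coordinate is on $F$ a linear combination of $x_j$, $j\in T$, so polynomials in these variables suffice. Sending a homogeneous polynomial of degree $e$ to the class of its restriction gives a surjective homomorphism of graded algebras from $\mathbb R[x_j:j\in T]$ onto $\bigoplus_e\Pi_e/\Pi_{e-1}$. Write $L_i=\sum_{j\in T_i}a_jx_j$. Then $x_j^2\mapsto0$, because $x_j^2=x_j\in\Pi_1$ on $F$; $L_0\mapsto0$, because $L_0=\sigma=1\in\Pi_0$ on $F$; and $L_i-\lambda_i\mapsto0$ for $i\ge1$, by (1). So $\bigoplus_e\Pi_e/\Pi_{e-1}$ is a quotient of the graded algebra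
$$A=\mathbb R[x_j:j\in T]\big/(x_j^2\ (j\in T),\ L_0,\ L_i-\lambda_i\ (i\ge1)).$$

**Separating the blocks.** We show that the $\lambda_i$ do no harm. Let $A_i=\mathbb R[x_j:j\in T_i]/(x_j^2,L_i)$ and let $\mathcal B_i$ be a set of monomials forming a basis of $A_i$. We claim that the products $\beta_0\cdots\beta_t$, $\beta_i\in\mathcal B_i$, span $A$. Take a monomial $\mu\nu$ with $\nu$ in the $T_t$-variables and $\mu$ in the others. By the definition of $A_t$, modulo the $x_j^2$ the monomial $\nu$ is a combination of elements of $\mathcal B_t$ of the same degree plus $L_tq$ with $q$ homogeneous in the $T_t$-variables, $\deg q=\deg\nu-1$. In $A$ we have $\mu L_tq=\mu\lambda_tq$ (with $\lambda_t$ replaced by $0$ if $t=0$), which has the same total degree but smaller degree in the $T_t$-variables. Induction on that degree shows that $A$ is spanned by products $\mu\beta_t$ with $\beta_t\in\mathcal B_t$ and $\mu$ a monomial in the variables of $T_0,\dots,T_{t-1}$. Treat $\mu$ in the same way for $T_{t-1},\dots,T_1$, and for $T_0$ with $\lambda_0=0$. This is legitimate because the relation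 for $T_i$ involves only variables of $T_0,\dots,T_i$, so the finished parts $\beta_{i+1},\dots,\beta_t$ are not touched. Hence $\dim A_{(e)}$, the dimension of the degree-$e$ part of $A$, is at most the coefficient of $z^e$ in the product of the Hilbert series of the $A_i$.

**One block.** It remains to see that $\dim(A_i)_r=B_{\tau_i,r}$. Write $\tau=\tau_i$ and rescale to $y_j=a_jx_j$ (here $a_j\ne0$), so that $L_i=\sum y_j$. Let $\mathcal M_r$ have as basis the squarefree monomials $y_S$, $|S|=r$. Then $(A_i)_r=\mathcal M_r/L\mathcal M_{r-1}$, where $Ly_S=\sum_{j\notin S}y_{S\cup j}$. The matrix of $L:\mathcal M_{r-1}\to\mathcal M_r$ is the inclusion matrix of $(r-1)$-sets versus $r$-sets, which has full rank (Gottlieb, Proc. AMS 17 (1966)). Here is a short proof. With the $y_S$ orthonormal, the adjoint is $L^*y_S=\sum_{j\in S}y_{S\setminus j}$. For $|S|=s$,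
$$L^*Ly_S=(\tau-s)y_S+\sum_{j\notin S,\,i\in S}y_{S\cup j\setminus i},\qquad LL^*y_S=s\,y_S+\sum_{j\notin S,\,i\in S}y_{S\cup j\setminus i},$$
so $L^*L=LL^*+(\tau-2s)$ on $\mathcal M_s$. If $r\le\tau/2$, take $s=r-1<\tau/2$: $L^*L$ is positive definite on $\mathcal M_{r-1}$, so $L$ is injective and $\dim(A_i)_r=\binom\tau r-\binom\tau{r-1}$. If $r>\tau/2$, take $s=r$: $LL^*=L^*L+(2r-\tau)$ is positive definite on $\mathcal M_r$, so $L:\mathcal M_{r-1}\to\mathcal M_r$ is surjective and $(A_i)_r=0$. In both cases the dimension is $B_{\tau,r}$. $\square$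

In Example 1 the blocks have sizes $2,3$ and $B_2B_3=(1+z)(1+2z)=1+3z+2z^2$. The sum of the coefficients up to degree $d=2$ is $6=|F|$.

## 8. Merging ballot polynomials

*This step replaces the unknown block sizes by the two numbers $k$ and $t$.* Write $[\le e]P$ for the sum of the coefficients of $P$ in degrees at most $e$.

**Lemma 3.** For $a,b\ge1$: $B_aB_b\le(1+z)B_{a+b-2}$ coefficientwise.

*Proof.* We inject pairs $(P,P')$ of ballot paths of lengths $a,b$ into pairs consisting of a factor $1$ or $z$ and a ballot path $R$ of length $a+b-2$, such that the total number of down-steps of $P,P'$ equals that of $R$, plus one if the factor is $z$. Let $P^-$ be $P$ without its last step $\varepsilon$. The first step of $P'$ is up; let $P''$ be $P'$ without it. Let $P'^-$ be $P'$ without its last step $\varepsilon'$.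

- If $\varepsilon$ is down, then $P^-$ ends at height at least $1$. Map to the factor $z$ and $R=P^-P''$.
- If $\varepsilon$ is up and $P^-$ ends at height at least $1$, map to the factor $1$ and $R=P^-P''$.
- If $\varepsilon$ is up and $P^-$ ends at height $0$, let $R=P^-P'^-$, with factor $1$ if $\varepsilon'$ is up and $z$ if $\varepsilon'$ is down.

The path $P''$ never goes below $-1$ relative to its start, so $R$ is a ballot path in the first two cases; in the third this is clear. The down-steps are counted correctly, since removing up-steps costs nothing. Conversely, look at $R$ at time $a-1$. If its height is positive, we are in one of the first two cases, the factor tells $\varepsilon$, and $P'$ is an up-step followed by the rest of $R$. If its height is $0$, then $\varepsilon$ is up, the rest of $R$ is $P'^-$, and the factor tells $\varepsilon'$. So the map is injective. $\square$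

For example $B_3B_3=1+4z+4z^2\le(1+z)B_4=1+4z+5z^2+2z^3$.

Start with $B_{\tau_0}$ and multiply in $B_{\tau_1},\dots,B_{\tau_t}$ one at a time. Since $\tau_0\ge1$ and $\tau_i\ge2$ for $i\ge1$, the length $\tau_0+\sum(\tau_i-2)$ stays at least $1$, so Lemma 3 applies each time. By (2) the final length is $N-2t=k-t$. Hence
$$\prod_{i=0}^tB_{\tau_i}\le(1+z)^tB_{k-t}\quad\text{coefficientwise.}\tag{9}$$
Finally, telescoping gives
$$[\le e]B_c=\binom ce\qquad\text{for integers } e\le\tfrac{c+1}2,\ c\ge1.\tag{10}$$
For $e\le c/2$ this is the formula for $B_{c,r}$. For $c$ odd and $e=\frac{c+1}2$ the sum is $\binom c{(c-1)/2}=\binom c{(c+1)/2}$. For $e<0$ both sides are $0$.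

## 9. Many coordinates or few blocks: dimension at least $2d$

**Proposition B.** If $F$ is intersecting, $k\ge2d$ and $\dim F\le k$, then $|F|\le\binom kd$.

*Proof.* Induction on $k$. For $k=2d$ this was shown in Section 6 (with $g$ nondecreasing). Let $k\ge2d+1$. If $\dim F\le k-1$, then $|F|\le\binom{k-1}d\le\binom kd$ by induction; so let $\dim F=k$. For $j\in J_0$ let $F_j=\{x\in F:j\in x\}$.

The bound $(1+z)^tB_{k-t}$ will give exactly $\binom kd$ provided $t$ is not too large. By (2), many blocks force many coordinates, and then some coordinate is rarely used; this case goes by deletion.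

**Case A: $n_0\ge k\omega/d$.** Since $\sum_{j\in J_0}|F_j|=\omega|F|$, some $j\in J_0$ has $|F_j|\le\frac\omega{n_0}|F|\le\frac dk|F|$. The family $F\setminus F_j$ is intersecting and lies in $V\cap\{x_j=0\}$, of dimension $k-1$. By induction $\frac{k-d}k|F|\le|F\setminus F_j|\le\binom{k-1}d$, so $|F|\le\frac k{k-d}\binom{k-1}d=\binom kd$.

**Case B: $n_0<k\omega/d=k+k/d$.** By (2), $t\le n_0-k<k/d$. Write $k=2d+r$ with $r\ge1$. Then
$$t\le\lceil k/d\rceil-1=1+\lceil r/d\rceil\le1+r=k-2d+1 .$$
Put $\kappa=k-t\ge2d-1\ge1$, so that $d\le(\kappa+1)/2$. By (8), Lemma 2, (9) and (10),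
$$|F|=\sum_{e\le d}\dim\Pi_e/\Pi_{e-1}\le[\le d](1+z)^tB_\kappa=\sum_j\binom tj\binom\kappa{d-j}=\binom kd.\tag{11}$$
The last equality is Vandermonde's, since $t+\kappa=k$. $\square$

The condition on $t$ is exact for this estimate. If $d\ge2$ and $\kappa=2d-2$, the term $j=0$ is $[\le d]B_{2d-2}=\binom{2d-2}{d-1}>\binom{2d-2}d$, while the others are unchanged, so the bound exceeds $\binom kd$.

Section 3 covers $k\le\omega$, Proposition A covers $\omega+1\le k\le2d$, and Proposition B covers $k\ge2d$. So $|F|\le g(k)$ always, and with Section 2 this proves Theorem 1.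

## 10. All parameters, and extremal families without a common element

**Theorem 2(a).** The first case is Theorem 1 and the second is Erdős–Ko–Rado. If $2\omega>n$, any two $\omega$-subsets of $[n]$ meet, and every subspace of dimension at most $k$ lies in one of dimension $k$. So $J(n,k,\omega)=M(n,k,\omega)=M(n,k,n-\omega)$.

**Theorem 2(c), non-stars for $\omega+1\le k\le2\omega-1$.** We generalize Example 1. Let $a=k-\omega+1\ge2$ and $q=2\omega-1-k\ge0$. Take all sets consisting of an $a$-subset of $[2a-1]$ and one element from each of $q$ further disjoint pairs. Each has $a+q=\omega$ elements, and the ground set has $2a-1+2q=2\omega-1$ points. Two $a$-subsets of $[2a-1]$ meet, so the family is intersecting. It is not a star, since $a<2a-1$ and each element of a pair is avoided by some member. On the span each pair sum equals $\frac1a$ times the sum over $[2a-1]$. These are $q$ independent relations, so the dimension is at most $2a-1+q=k$. The size is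
$$2^q\binom{2a-1}a=2^{q-1}\binom{2a}a=2^{2d-k}\binom{2(k-d)}{k-d}.$$
For $k\le2d$ this is $g(k)$. For $k=2\omega-1$ we have $q=0$, $a=\omega$, and the size is $\binom{2\omega-1}\omega=\binom k{\omega-1}=g(k)$.

**Theorem 2(c), only stars for $k\le\omega$.** Let $|F|=2^{k-1}$. If $k=1$, $F$ is one set, a star. Let $k\ge2$. Then $\dim F=k$, since $g(k-1)<g(k)$. As in Section 3, $F$ injects into $\{x\in\{0,1\}^k:c\cdot x=1\}$. Let $r\ge1$ be the number of nonzero $c_i$, say $c_1,\dots,c_r$.

If $r\ge3$: the equation $c_1x_1+\dots+c_rx_r=1$ has at most $\binom r{\lfloor r/2\rfloor}$ solutions in $\{0,1\}^r$, by Erdős' Littlewood–Offord theorem (replace $x_i$ by $1-x_i$ where $c_i<0$; the solutions then form an antichain, and Sperner's theorem applies). Since $2^{-r}\binom r{\lfloor r/2\rfloor}$ is nonincreasing in $r$ and equals $\frac38$ at $r=3$, we get $|F|\le2^{k-r}\binom r{\lfloor r/2\rfloor}\le\frac38 2^k<2^{k-1}$, a contradiction.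

If $r=1$: $c_1x_1=1$ on $F$, so $x_1$ is constantly $1$ and $F$ is a star.

If $r=2$: since $|F|=2^{k-1}$, the equation $c_1x_1+c_2x_2=1$ has at least two $0/1$-solutions. The point $(0,0)$ is none, and two solutions differing in a single coordinate would force $c_1=0$ or $c_2=0$. So the solutions are $(1,0)$ and $(0,1)$. Hence $x_2=1-x_1$ on $F$, and $(x_1,x_3,\dots,x_k)$ takes all values in $\{0,1\}^{k-1}$ on $F$. Every coordinate is, on $F$, an affine function of these bits with values in $\{0,1\}$. Such a function involves at most one bit: if two bits had nonzero coefficients $b,b'$, then, with the other bits fixed, it would take values $v,\,v+b,\,v+b',\,v+b+b'$ for some $v$, at least three of them distinct. So each coordinate is constant, a bit, or the complement of a bit. If no coordinate were constantly $1$, two members with complementary bits would share no element, a contradiction. So $F$ is a star.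

## 11. Uniqueness for $k\ge2\omega$

We prove Theorem 2(b). Let $k\ge2\omega=2d+2$, let $F$ be intersecting and $\omega$-uniform with $\dim F\le k$ and $|F|=\binom kd$. Then $\dim F=k$, since otherwise $|F|\le\binom{k-1}d<\binom kd$ by Proposition B.

### 11.1. A star has the stated form

*This step identifies $F$ once a common element $c$ is known.* Let $B=\{x\setminus\{c\}:x\in F\}$. It is $d$-uniform, $|B|=|F|$, and $\dim B\le k$ because $B$ is the image of $F$ under a linear map. Adding zero coordinates, we may take the ambient dimension large. Then by (4) a $d$-uniform family of dimension at most $k-1$ has at most $\binom{k-1}d$ members, as $k-1\ge2d$. So $\dim B=k$, and $B$ has $n'\ge k$ nonzero coordinates. For each of these, with $B_j$ the members containing $j$, the family $B\setminus B_j$ has dimension at most $k-1$. Hence $|B_j|\ge\binom kd-\binom{k-1}d=\binom{k-1}{d-1}=\frac dk|B|$. Summing over $j$, $d|B|\ge n'\frac dk|B|$, so $n'\le k$. Therefore $n'=k$, and $B$ consists of all $d$-subsets of the set $K$ of its $k$ nonzero coordinates. Conversely, such an $F$ has dimension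 at most $k$, since $x_c=\frac1d\sum_{j\in K}x_j$ on its span.

It remains to show that $F$ is a star. For $\omega=2$, an intersecting graph with $k\ge4$ edges is a star. From now on $\omega\ge3$, $d\ge2$, and we use induction on $k\ge2\omega$, following the two cases of Proposition B.

### 11.2. The case $n_0\ge k\omega/d$ is impossible

For every $j\in J_0$, Proposition B for $k-1$ gives $|F\setminus F_j|\le\binom{k-1}d$, so $|F_j|\ge\frac dk|F|$. The average of $|F_j|$ over $J_0$ is $\frac\omega{n_0}|F|\le\frac dk|F|$. So $n_0=k\omega/d$, all $|F_j|=\frac dk|F|=\binom{k-1}{d-1}$, and $|F\setminus F_j|=\binom{k-1}d$.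

If $k>2\omega$, then $k-1\ge2\omega$, and by induction $F\setminus F_j$ is a star with some centre $c\in J_0$. So $|F_c|\ge\binom{k-1}d>\binom{k-1}{d-1}$ (the ratio is $\frac{k-d}d>1$), a contradiction.

If $k=2\omega$, then $n_0=\frac{2\omega^2}{\omega-1}$ is an integer. As $\omega-1$ and $\omega$ are coprime, $(\omega-1)\mid2$, so $\omega=3$, $d=2$, $k=6=\omega d$. Every member of $F$ meets a fixed $y\in F$, so
$$|F|\le1+\sum_{j\in y}(|F_j|-1)=1+\omega\left(\tfrac dk|F|-1\right)=|F|-(\omega-1),$$
a contradiction.

### 11.3. Few coordinates: equality in degree two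

Now let $n_0<k\omega/d$, and suppose that $F$ is not a star. *This step extracts linear algebra from equality in (11).*

Since $|F|=\binom kd$, equality holds in (11). The terms satisfy $\dim\Pi_e/\Pi_{e-1}\le[z^e](1+z)^tB_{k-t}$ for each $e$, so they are equal for each $e\le d$, in particular for $e=2$. With $\kappa=k-t\ge2d-1\ge3$ we have $B_\kappa=1+(\kappa-1)z+\frac{\kappa(\kappa-3)}2z^2+\cdots$ (for $\kappa=3$ the last coefficient is correctly $0$). So
$$\dim\Pi_2/\Pi_1=\binom t2+t(\kappa-1)+\frac{\kappa(\kappa-3)}2=\frac{k^2-3k}2=\frac{(k-1)(k-2)}2-1.$$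

Let $Z=V^*/\mathbb R\sigma$, $\dim Z=k-1$, and from now on let $\bar v_j\in Z$ be the image of $v_j$. Restriction to $F$ is injective on $V^*$, because $F$ spans $V$, and $\sigma=1$ on $F$; so $\Pi_1\cong V^*$ and $\Pi_0=\mathbb R\sigma$. Multiplication gives a surjection $\mathrm{Sym}^2V^*\to\Pi_2/\Pi_1$ that kills $\sigma V^*$, hence a surjection $\mathrm{Sym}^2Z\to\Pi_2/\Pi_1$. It kills every $\bar v_j^2$, since $v_j^2=v_j$ on $F$. So $Q=\mathrm{span}\{\bar v_j^2:j\in J_0\}$ satisfies
$$\dim Q\le\frac{k(k-1)}2-\frac{(k-1)(k-2)}2+1=k.\tag{12}$$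

### 11.4. Parallel classes of coordinates

*This step deduces from (12) that the $\bar v_j$ fall into few directions.* Each $\bar v_j$, $j\in J_0$, is nonzero: otherwise $v_j$ is constant on $F$, and since $v_j\ne0$ it is constantly $1$, so $F$ is a star. If $\bar v_j$ and $\bar v_{j'}$ are parallel, then $v_j,v_{j'}$ are affinely dependent nonconstant $0/1$ functions on $F$, so $v_j=v_{j'}$ or $v_j=1-v_{j'}$ on $F$.

Choose a basis $w_i=\bar y_i$ ($1\le i\le k-1$) of $Z$ with the $y_i$ among the $v_j$. If $\bar v_j=\sum b_iw_i$, then $\bar v_j^2\equiv o_j:=2\sum_{i<i'}b_ib_{i'}w_iw_{i'}$ modulo $\mathrm{span}(w_i^2)$. The $w_i^2$ lie in $Q$ and span dimension $k-1$, so by (12) all $o_j$ are multiples of one element. If $\bar v_j$ is not parallel to a basis vector, then $o_j\ne0$, and the pairs $\{i,i'\}$ occurring in $o_j$ are the pairs inside the support of $(b_i)$. Hence all $\bar v_j$ that are not parallel to a basis vector have the same support $I$, $|I|\ge2$. If $|I|\ge3$, any two of them, with coefficients $b,b'$, have $\frac{b_i}{b_i'}\cdot\frac{b_{i'}}{b'_{i'}}$ equal to the same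 nonzero constant for all pairs in $I$. Comparing the pairs in a triple shows that all ratios $b_i/b_i'$ agree, so $b\parallel b'$.

For the class of $w_i$ let $p_i\geq 1$ be the number of $j\in J_0$ with $v_j=y_i$ on $F$, and $q_i$ the number with $v_j=1-y_i$ on $F$. These $j$ contribute $(p_i-q_i)w_i$ to the sum
$$\sum_{j\in J_0}\bar v_j=0,\tag{13}$$
which holds because $\sum v_j=\omega\sigma$. There are three possibilities.

**(B0) Every $\bar v_j$ is parallel to a basis vector.** By (13), $p_i=q_i\ge1$ for all $i\le k-1$. Each class then contributes exactly $p_i$ to $|x|$, so $\omega=\sum p_i\ge k-1\ge2\omega-1$, a contradiction.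

**(B1) $|I|=2$, say $I=\{1,2\}$.** For $3\le i\le k-1$, (13) gives $p_i=q_i\ge1$, and class $i$ contributes exactly $p_i$ to $|x|$ for every $x\in F$. The remaining coordinates contribute a constant, and it is at least $1$, as $y_1$ is among them and is not identically $0$ on $F$. So $\omega\ge(k-3)+1\ge2\omega-2$, that is $\omega\le2$, a contradiction.

**(B2) $|I|\ge3$.** There is exactly one further parallel class, spanned by some $\sum_{i\in I}b_iw_i$ with all $b_i\ne0$. Let $y_k$ be one of its coordinates, so that this vector may be taken to be $\bar y_k$, and define $p_k\ge1$ and $q_k$ for it as before. Put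
$$I^*=I\cup\{k\},\qquad s=|I^*|,\qquad f=k-1-|I|,\qquad s+f=k .$$
From now on "$i\notin I^*$" refers to the $f$ indices $i\le k$ outside $I^*$. The rest of the section excludes (B2).

### 11.5. A weighted antichain in case (B2)

*This step describes $F$ by one linear equation with positive integer coefficients.* By (13), $p_i=q_i\ge1$ for $i\notin I^*$, and $p_i-q_i=-(p_k-q_k)b_i$ for $i\in I$. So the numbers $p_i-q_i$, $i\in I^*$, are all zero or all nonzero. If all are zero, then $\omega=\sum_{i\le k}p_i\ge k$, a contradiction. So all are nonzero. Where $p_i<q_i$, exchange $y_i$ with $1-y_i$; then $q_i\ge1$ shows that $1-y_i$ also occurs as a coordinate. Now $e_i:=p_i-q_i\ge1$ for $i\in I^*$. Computing $|x|=\omega$ class by class, on $F$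
$$\sum_{i\in I^*}e_iy_i=\rho:=\omega-\sum_{i\in I^*}q_i-\sum_{i\notin I^*}p_i\le\omega-f.\tag{14}$$
Since the $y_i$ are not identically $0$ on $F$, $\rho\ge1$, so $f\le\omega-1$.

Every coordinate in $J_0$ is $y_i$ or $1-y_i$ for some $i\le k$, so $x\mapsto(y_i(x))_{i\le k}$ is injective on $F$. For $\pi\in\{0,1\}^f$ (the values of $y_i$, $i\notin I^*$) let $Y_\pi$ be the family of sets $y=\{i\in I^*:y_i(x)=1\}$ for $x\in F$ with these values. All $Y_\pi$ lie in $\mathcal E=\{y\subset I^*:\sum_{i\in y}e_i=\rho\}$, which is an antichain as $e_i>0$. Its members have size at most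
$$\rho\le\omega-f\le s/2,$$
the last because $s=k-f\ge2\omega-2f$. We shall use
$$2\binom{c-1}{e-1}\le\binom ce\quad\text{if }c\ge2e\ge2,\text{ strictly if }c>2e,\tag{15}$$
which is clear from $\binom ce=\frac ce\binom{c-1}{e-1}$. Since $\rho$ is an integer, either $\rho\le d-f$ or $\rho=\omega-f$.

### 11.6. The case $\rho\le d-f$

Here $d-f\ge\rho\ge1$. By the LYM inequality and $\rho\le d-f\le s/2$, $|Y_\pi|\le\binom s{d-f}$ for each of the $2^f$ values $\pi$. So
$$|F|\le2^f\binom{k-f}{d-f}\le\binom kd,$$
by (15) with $(c,e)=(k-i,d-i)$, $0\le i<f$. Here $c-2e=k-2d+i>0$, so the last inequality is strict if $f\ge1$. As $|F|=\binom kd$, we get $f=0$ and $I^*=[k]$.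

Now $F$ corresponds to an antichain $Y$ on $[k]$ with $\binom kd$ members of sizes at most $d<k/2$. In $\sum_{y\in Y}\binom k{|y|}^{-1}\le1$ each term is at least $\binom kd^{-1}$, strictly if $|y|<d$. So $Y$ consists of all $d$-subsets of $[k]$. For each of them $\rho=\sum_{i\in y}e_i\ge d$, while $\rho\le d$; so $\rho=d$ and all $e_i=1$. Then (14) gives $\sum q_i=\omega-\rho=1$: one index $i_0$ has $(p,q)=(2,1)$, the others have $(1,0)$. Since $k\ge2d$, there are disjoint $d$-sets $y\ni i_0$ and $y'\not\ni i_0$. The member of $F$ belonging to $y$ consists of the coordinates of the $d-1$ indices in $y\setminus\{i_0\}$ and the two coordinates equal to $y_{i_0}$. The member belonging to $y'$ consists of the coordinates of the $d$ indices in $y'$ and the one coordinate equal to $1-y_{i_0}$. These two members are disjoint, a contradiction.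

### 11.7. The case $\rho=\omega-f$

By (14), $q_i=0$ on $I^*$ and $p_i=q_i=1$ off $I^*$. So for $i\notin I^*$ class $i$ consists of two complementary coordinates, and $x,x'\in F$ with data $(\pi,y),(\pi',y')$ are disjoint if and only if $\pi'=\bar\pi$ (the complement) and $y\cap y'=\emptyset$.

**$f=0$.** Then $F$ corresponds to an intersecting antichain $Y$ on $[k]$ with set sizes at most $\omega\le k/2$. For such $Y$, Bollobás' inequality (B. Bollobás, *Sperner systems consisting of pairs of complementary subsets*, J. Combin. Theory A 15 (1973)) says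
$$\sum_{y\in Y}\binom{k-1}{|y|-1}^{-1}\le1.\tag{16}$$
Here is a proof. Put $[k]$ in a random cyclic order. The set $y$ is an arc with probability $k\binom k{|y|}^{-1}$, and $\frac1{|y|}\cdot k\binom k{|y|}^{-1}=\binom{k-1}{|y|-1}^{-1}$. So it is enough that for every cyclic order $\sum\frac1{|y|}\le1$ over the arcs $y\in Y$, and for this it is enough that the number of these arcs is at most the size $l$ of a smallest one, $A=(a_1,\dots,a_l)$. Any other arc of $Y$ meets $A$, and neither contains the other. So for some $1\le i\le l-1$ it ends at $a_i$ or begins at $a_{i+1}$. For given $i$ at most one arc of $Y$ ends at $a_i$ and at most one begins at $a_{i+1}$, since $Y$ is an antichain. Both cannot occur, since two such arcs have lengths at most $k/2$ and would be disjoint. So there are at most $1+(l-1)=l$ arcs, and (16) follows.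

The numbers $\binom{k-1}{|y|-1}$ with $|y|\le\omega\le k/2$ are at most $\binom{k-1}{\omega-1}$. So $|F|\le\binom{k-1}{\omega-1}<\binom k{\omega-1}$, a contradiction.

**$f\ge1$.** Take a uniformly random linear order of $I^*$ and a fixed $\pi$. At most one initial segment lies in $Y_\pi$ and at most one final segment in $Y_{\bar\pi}$, because $\mathcal E$ is an antichain. Both cannot occur: they would be disjoint, having sizes at most $s/2$, and would give disjoint members of $F$. Taking probabilities,
$$\sum_{y\in Y_\pi}\binom s{|y|}^{-1}+\sum_{y\in Y_{\bar\pi}}\binom s{|y|}^{-1}\le1,$$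
and since all sizes are at most $\rho\le s/2$, $|Y_\pi|+|Y_{\bar\pi}|\le\binom s\rho$. There are $2^{f-1}$ complementary pairs, so
$$|F|\le2^{f-1}\binom{k-f}{\omega-f}\le\binom{k-1}{\omega-1}<\binom k{\omega-1},$$
where the middle inequality is (15) with $(c,e)=(k-i,\omega-i)$, $1\le i<f$; it applies since $k-i\ge2(\omega-i)$ and $\omega-i\ge1$. This contradicts $|F|=\binom kd$.

So (B2) is impossible, $F$ is a star, and Section 11.1 gives its form. This proves Theorem 2(b). Together with (c), for $\omega\ge2$ extremal families that are not stars exist exactly when $\omega+1\le k\le2\omega-1$, and for $k\ge2\omega$ the extremal family is unique up to relabelling coordinates. $\blacksquare$
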